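\title{The dimension of harmonic measure on a Galton--Watson tree increases with the bias}

\begin{abstract}
Let $T$ be a Galton--Watson tree without leaves whose offspring law is nonconstant and has finite mean $m$, and let $d(\lambda)$ be the Hausdorff dimension of the harmonic measure of the $\lambda$-biased random walk on $T$. We prove that $d$ is continuous and strictly increasing on $[0,m)$. The proof writes $d(\lambda)$ as an average under an explicit stationary law for the tree seen from the harmonic ray, differentiates this average in $\lambda$, and determines the sign of the derivative by an FKG inequality along the ray and a single-sign-change argument.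
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $Z$ be a random variable with values in $\{1,2,\dots\}$ that is not almost surely constant and has finite mean $m=\mathbf{E}Z$; thus $1<m<\infty$. Let $T$ be the family tree of a Galton--Watson process with offspring law $Z$: the root $o$ has $Z$ children, and given $Z$ the subtrees rooted at these children are independent copies of $T$. For $\lambda\ge0$, the \emph{$\lambda$-biased random walk} on $T$ starts at the root. From a vertex other than the root with $k$ children it steps to the parent with probability $\lambda/(\lambda+k)$ and to each child with probability $1/(\lambda+k)$; from the root it steps to each of the $k$ children with probability $1/k$. For $0\le\lambda<m$ the walk is transient on almost every tree. This standard fact is the one property of the walk that we use without proof.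

A \emph{ray} is an infinite path $\xi=(\xi_0,\xi_1,\dots)$ with $\xi_0=o$ and $\xi_{n+1}$ a child of $\xi_n$; the set of rays is the boundary $\partial T$. A transient walk converges to a ray, namely the ray whose $n$th vertex is the last vertex of level $n$ that the walk visits. The law of this ray, for a fixed tree, is the \emph{harmonic measure} $\mu_\lambda$ on $\partial T$. We give $\partial T$ the metric $\rho(\xi,\eta)=e^{-|\xi\wedge\eta|}$, where $|\xi\wedge\eta|$ is the number of edges shared by $\xi$ and $\eta$. Recall that the Hausdorff dimension $\dim B$ of a set $B$ is the infimum of those $s\ge0$ for which $B$ has countable covers $(E_i)$ by sets of arbitrarily small diameter with $\sum_i(\operatorname{diam}E_i)^s$ arbitrarily small. The \emph{dimension of harmonic measure} is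
\[
d(\lambda)=\inf\{\dim B:\ B\subset\partial T\text{ Borel},\ \mu_\lambda(B)=1\}.
\]
For each $\lambda$ it is almost surely a constant (this is contained in Proposition~\ref{prop:dim} and the remarks before and after it).

For a vertex $v$ write $\mu_\lambda(v)$ for the measure of the \emph{cylinder} of rays through $v$. The closed ball of radius $e^{-n}$ about $\xi$ is the cylinder of $\xi_n$, and we shall see that $\mu_\lambda(\xi_n)=e^{-n(d(\lambda)+o(1))}$ for $\mu_\lambda$-almost every $\xi$. So $e^{nd(\lambda)}$ is, to exponential order, the number of vertices of level $n$ through which the walk actually escapes, to be compared with the expected size $m^n$ of that level; almost surely $\dim\partial T=\log m$.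

Three cases are easy to understand. If $Z$ were a constant $k$, then $\mu_\lambda(v)=k^{-n}$ at level $n$ by symmetry, and $d(\lambda)=\log k$ would not depend on $\lambda$. At $\lambda=0$ the walk never backtracks, $\mu_0$ is called the visibility measure, and $d(0)=\mathbf{E}\log Z$, which is smaller than $\log m$ by Jensen's inequality. Near the critical bias, $d(\lambda)\to\log m$ as $\lambda\uparrow m$. Hence $d$ starts strictly below the dimension of the boundary and ends at it, and one expects it to increase in between: the larger $\lambda$, the more the walk backtracks and the more of the tree it explores before it settles on a ray. This heuristic is not a proof. Lyons, Pemantle and Peres gave counterexamples to it for general deterministic trees and for family trees of multi-type branching processes. For single-type Galton--Watson trees, the question whether $\lambda\mapsto d(\lambda)$ is monotone on $[0,m)$ for every offspring law as above is posed in~\cite{speed}. The answer is yes.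

\begin{theorem}\label{thm:main}
Let $Z\ge1$ be nonconstant with $m=\mathbf{E}Z<\infty$. Then $d$ is continuous and strictly increasing on $[0,m)$. It is locally Lipschitz on $(0,m)$, with a strictly positive right derivative at every point of $(0,m)$. Moreover $d(\lambda)\to\log m$ as $\lambda\uparrow m$, and
\[
\max\{\mathbf{E}\log Z,\ \log\lambda\}<d(\lambda)<\log m\qquad\text{for }0<\lambda<m .
\]
\end{theorem}

The subtrees met along the harmonic ray form a Markov chain (Section~\ref{sec:ray}). This chain has a stationary law with an explicit density, which involves only the escape probabilities of $T$ and of an independent copy $T'$, and the ergodic theorem turns $d(\lambda)$ into a ratio of two expectations (Section~\ref{sec:dim}). In Section~\ref{sec:zero} we expand this ratio by hand to first order at $\lambda=0$, where the mechanism of the whole proof is visible: the averaged quantity does not move to first order, the density does, and the derivative of $d$ is a covariance of two monotone functions. Section~\ref{sec:deriv} derives the corresponding covariance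 formula for every $\lambda\in(0,m)$. One factor in it depends on the whole tree and not only on the escape probability. The correlation inequalities of Section~\ref{sec:corr} allow us, in Section~\ref{sec:sign}, to replace this factor by a constant, after which the sign can be read off from a partial derivative.

\section{Escape probabilities and the harmonic ray}\label{sec:ray}

A \emph{tree} is a rooted tree in which every vertex has a finite, positive number of children, listed in a fixed order. We write $|v|$ for the level of the vertex $v$, $u<v$ if $u$ is a strict ancestor of $v$, and $T_v$ for the subtree formed by $v$ and its descendants. The number of children of the root is again denoted by $Z$, and $T_1,\dots,T_Z$ are the subtrees at these children. The symbols $\mathbf{P}$ and $\mathbf{E}$ refer to the Galton--Watson tree $T$ and to independent copies of it.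

\subsection{Escape probabilities}

Let $\lambda>0$. Attach a parent $o_*$ to the root, so that $o$ obeys the same rule as every other vertex. Let $\beta=\beta_\lambda(T)$ be the probability that the walk started at $o$ never hits $o_*$, and put
\[
p=1-\beta,\qquad S=\sum_{i\le Z}\beta(T_i),\qquad \ell=\log(\lambda+S),\qquad \Pi_\lambda=\{x:\ 0<x<1,\ x\le\lambda\}.
\]
After a first step to the $i$th child, the walk either never returns to $o$, which has probability $\beta(T_i)$, or returns and starts afresh. So $\beta=\sum_{i\le Z}\frac1{\lambda+Z}\{\beta(T_i)+(1-\beta(T_i))\beta\}$, that is,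
\begin{equation}\label{eq:rec}
\beta=\frac{S}{\lambda+S},\qquad p=\frac{\lambda}{\lambda+S},\qquad \ell=\log\frac{\lambda}{p}.
\end{equation}

\begin{lemma}\label{lem:escape}
On every tree, $\beta_\lambda$ is nonincreasing in $\lambda$, and $0<p_\lambda\le\lambda$. For the Galton--Watson tree:
\begin{itemize}
\item[(a)] almost surely $\beta_\lambda(T_v)>0$ for all $v$ and all $\lambda\in(0,m)$, so that $p_\lambda(T_v)\in\Pi_\lambda$;
\item[(b)] for each $\lambda\in(0,m)$, $p$ is not almost surely constant, and $\mathbf{P}(p<\lambda)>0$;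
\item[(c)] $0\le\ell\le\log(\lambda+Z)$, $\ p\,\ell\le\lambda$, $\ |\log p|\le\log(1+Z/\lambda)$; in particular $\ell$ and $\log p$ are integrable.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\beta^{(n)}$ be the probability of reaching level $n$ before $o_*$. There are finitely many vertices above level $n$, and from each of them the walk has a positive chance of walking straight down to level $n$; so a walk that never hits $o_*$ reaches every level almost surely, and $\beta^{(n)}\downarrow\beta$. The argument for \eqref{eq:rec} gives $\beta^{(0)}=1$ and $\beta^{(n)}=S^{(n-1)}/(\lambda+S^{(n-1)})$ with $S^{(n-1)}=\sum_i\beta^{(n-1)}(T_i)$. Since $s/(\lambda+s)$ increases in $s$ and decreases in $\lambda$, induction shows that $\beta^{(n)}$ is nonincreasing in $\lambda$. The bound $p\le\lambda$ needs proof only for $\lambda<1$. If $\beta^{(n-1)}\ge1-\lambda$ on every tree, then $S^{(n-1)}\ge1-\lambda$ because the root has a child, and $\beta^{(n)}\ge\frac{1-\lambda}{\lambda+1-\lambda}=1-\lambda$. Finally $p>0$ by \eqref{eq:rec}, since $S<\infty$.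

(a) Fix $\lambda<m$ and let $q=\mathbf{P}(\beta=0)$. By \eqref{eq:rec}, $\beta=0$ if and only if $\beta(T_i)=0$ for all $i$, so $q=\mathbf{E}q^Z$. Since $Z\ge1$ and $\mathbf{P}(Z\ge2)>0$, we have $\mathbf{E}q^Z<q$ for $0<q<1$. If $q=1$, the walk returns to the root after every step away from it, which contradicts transience. So $q=0$. The statement for all $v$ and all $\lambda$ follows by countability and monotonicity in $\lambda$.

(b) If $\beta$ were a constant, it would be positive, $S=Z\beta$ would be nonconstant, and so would $\beta=S/(\lambda+S)$. If $\lambda\ge1$, then $p<1\le\lambda$. If $\lambda<1$ and $Z\ge2$, then $S\ge2(1-\lambda)$ and $p\le\lambda/(2-\lambda)<\lambda$.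

(c) Use $p\le\lambda$, $S\le Z$, the inequality $x\log(1/x)\le1$ at $x=p/\lambda$, and $1/p=1+S/\lambda$.
\end{proof}

The bound $p\le\lambda$ says that no tree without leaves returns the walk more often than a single ray does, where $p=\min\{\lambda,1\}$. It will be used at almost every step.

\subsection{The harmonic ray as a Markov chain}

Fix $\lambda\in(0,m)$ and a tree with $\beta(T_v)>0$ for all $v$. Let $v$ be a child of $u$. The limit ray passes through $v$ if and only if the walk steps to $v$ after its last visit to $u$. Summing over the time of that visit,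
\[
\mu_\lambda(v)=(\text{expected number of visits to }u)\times(\text{probability of the step }u\to v)\times\beta(T_v).
\]
The first two factors are the same for all children of $u$, and the masses of the children add up to $\mu_\lambda(u)$. Hence $\mu_\lambda(v)=\mu_\lambda(u)\,\beta(T_v)/S(T_u)$. Let $\xi$ have law $\mu_\lambda$ and put $X_n=T_{\xi_n}$. Then $(X_n)$ is a Markov chain on trees, started at $X_0=T$, which moves from $T$ to $T_i$ with probability $\beta(T_i)/S(T)$. We write $E_T$, or $E_T^\lambda$, for its expectation. Multiplying the transition probabilities along the path to $v$ and using $\beta/S=1/(\lambda+S)=p/\lambda$, we get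
\begin{equation}\label{eq:prod}
\beta(T)\,\mu_\lambda(v)=\beta(T_v)\prod_{u<v}\frac1{\lambda+S(T_u)}=\beta(T_v)\prod_{u<v}\frac{p(T_u)}{\lambda}.
\end{equation}

\subsection{The spine formula}

To average over the tree as well, we describe the first $n$ steps of the ray by independent ingredients. For a vertex $v$ of level $n$ with ancestral line $o=v_0,\dots,v_n=v$, let $\Sigma_j(v)$, $j<n$, be the ordered list of the subtrees rooted at the children of $v_j$ other than $v_{j+1}$. If $b_n=\beta(T_v)$ and $s_j$ is the sum of $\beta(\tau)$ over $\tau\in\Sigma_j(v)$, then \eqref{eq:rec} recovers the escape probabilities along the line from the bottom up: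
\begin{equation}\label{eq:spinerec}
S_j=s_j+b_{j+1},\qquad b_j=\frac{S_j}{\lambda+S_j},\qquad p_j=1-b_j\qquad(j=n-1,\dots,0),
\end{equation}
and $S_j=S(T_{v_j})$, $b_j=\beta(T_{v_j})$, $p_j=p(T_{v_j})$; we also put $p_n=1-b_n$.

\begin{lemma}[Spine formula]\label{lem:spine}
Let $(\hat Z_j,\hat\Sigma_j)_{j<n}$ be independent pairs, where $\hat Z_j$ has the law of $Z$ and, given $\hat Z_j$, $\hat\Sigma_j$ is a list of $\hat Z_j-1$ independent Galton--Watson trees. Let $\hat T$ be a Galton--Watson tree independent of these pairs. Define $S_j$ by \eqref{eq:spinerec} from $b_n=\beta(\hat T)$ and $s_j=\sum_{\tau\in\hat\Sigma_j}\beta(\tau)$. Then for measurable $\Phi\ge0$,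
\[
\mathbf{E}\Big[\beta\,E_T\,\Phi\big((\Sigma_j(\xi_n))_{j<n},X_n\big)\Big]=\mathbf{E}\Big[b_n\prod_{j<n}\frac{\hat Z_j}{\lambda+S_j}\;\Phi\big((\hat\Sigma_j)_{j<n},\hat T\big)\Big].
\]
\end{lemma}

\begin{proof}
Given $Z=k$, the pair $(T_i,(T_j)_{j\ne i})$ has the same law for every $i\le k$. So for $\phi\ge0$,
\begin{equation}\label{eq:onestep}
\mathbf{E}\sum_{i\le Z}\phi\big(T_i,(T_j)_{j\ne i}\big)=\mathbf{E}\big[Z\,\phi\big(T_1,(T_2,\dots,T_Z)\big)\big],
\end{equation}
and $T_1$ is a Galton--Watson tree independent of $(Z,T_2,\dots,T_Z)$. A sum over level $n$ of $T$ is a sum over $i\le Z$ of sums over level $n-1$ of $T_i$. Applying \eqref{eq:onestep} and then, inductively, the same statement to $T_1$, we obtain for $\Psi\ge0$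
\[
\mathbf{E}\sum_{|v|=n}\Psi\big((\Sigma_j(v))_{j<n},T_v\big)=\mathbf{E}\Big[\prod_{j<n}\hat Z_j\;\Psi\big((\hat\Sigma_j)_{j<n},\hat T\big)\Big].
\]
By \eqref{eq:prod}, the left side of the lemma is of this form with $\Psi=b_n\prod_{j<n}(\lambda+S_j)^{-1}\,\Phi$.
\end{proof}

\section{The dimension as a stationary average}\label{sec:dim}

\subsection{From cylinder masses to dimension}

\begin{lemma}[Billingsley's lemma]\label{lem:bill}
Let $\mu$ be a Borel probability measure on $\partial T$ and let $D_0\in[0,\infty)$. If $-\frac1n\log\mu(\xi_n)\to D_0$ for $\mu$-almost every $\xi$, then $\inf\{\dim B:\mu(B)=1\}=D_0$.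
\end{lemma}

\begin{proof}
\emph{Upper bound.} For $\varepsilon>0$ let $A_{N,\varepsilon}$ be the set of $\xi$ with $\mu(\xi_n)\ge e^{-n(D_0+\varepsilon)}$ for all $n\ge N$. For each $n\ge N$ it is covered by at most $e^{n(D_0+\varepsilon)}$ cylinders of level $n$, each of diameter at most $e^{-n}$; so $\dim A_{N,\varepsilon}\le D_0+\varepsilon$. The dimension of a countable union is the supremum of the dimensions, so $\bigcap_{i\ge1}\bigcup_NA_{N,1/i}$ has dimension at most $D_0$, and it has full measure.

\emph{Lower bound.} Let $0<\varepsilon<D_0$, $s=D_0-\varepsilon$ and $\mu(B)=1$. Let $B_N$ be the set of $\xi\in B$ with $\mu(\xi_n)\le e^{-ns}$ for all $n\ge N$; then $\mu(B_N)>0$ for some $N$. Let $E$ meet $B_N$ and have diameter at most $e^{-N}$. If $\operatorname{diam}E=e^{-n}$ with $n\ge N$, then $E$ lies in a cylinder of level $n$ that meets $B_N$, and this cylinder has measure at most $(\operatorname{diam}E)^s$. If $\operatorname{diam}E=0$, then $E$ is a point of $B_N$ and has measure $0$. So every countable cover of $B_N$ by sets of diameter at most $e^{-N}$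 has $\sum_i(\operatorname{diam}E_i)^s\ge\mu(B_N)$, and $\dim B\ge s$.
\end{proof}

Two facts quoted in the introduction follow at once, to the extent that we need them. For $\lambda=0$ the mass $\mu_0(\xi_n)$ is the product of the reciprocals of the numbers of children of $\xi_0,\dots,\xi_{n-1}$; when tree and ray are both random these numbers are independent copies of $Z$, so the law of large numbers and Lemma~\ref{lem:bill} give $d(0)=\mathbf{E}\log Z$. Next, if $s>\log m$, then $\sum_ne^{-sn}\,\mathbf{E}\,\#\{|v|=n\}=\sum_n(me^{-s})^n<\infty$, so the covers of $\partial T$ by the cylinders of level $n$ show that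
\begin{equation}\label{eq:upper}
d(\lambda)\le\dim\partial T\le\log m\qquad\text{almost surely.}
\end{equation}

\subsection{A stationary law}

Fix $\lambda\in(0,m)$. By \eqref{eq:prod},
\begin{equation}\label{eq:tele}
-\log\mu_\lambda(\xi_n)=\sum_{j<n}\ell(X_j)+\log\beta(X_0)-\log\beta(X_n),
\end{equation}
which calls for the ergodic theorem. The obstacle is that for $\lambda>0$ the choice of the next vertex depends on the subtree below it, so $\mathbf{P}$ is not preserved by the chain. We look for a stationary law with a density. Suppose that $X_0$ has density $\beta g(\beta)$ with respect to $\mathbf{P}$. By $\beta/S=1/(\lambda+S)$ and \eqref{eq:onestep}, for $\phi\ge0$,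
\begin{equation}\label{eq:push}
\mathbf{E}\Big[\beta g(\beta)\sum_{i\le Z}\frac{\beta(T_i)}{S}\phi(T_i)\Big]=\mathbf{E}\Big[\beta(T_1)\phi(T_1)\,\frac{Z\,g(\beta)}{\lambda+S}\Big]=\mathbf{E}\big[\beta\,(Lg)(\beta)\,\phi(T)\big],
\end{equation}
where the last step integrates out $(Z,T_2,\dots,T_Z)$, and
\[
(Lg)(b)=\mathbf{E}\Big[\frac{Z}{\lambda+S^b}\;g\Big(\frac{S^b}{\lambda+S^b}\Big)\Big],\qquad S^b=b+\beta(T_2)+\dots+\beta(T_Z).
\]
So densities of this form are mapped to densities of this form, and the problem is reduced to finding a fixed point of $L$. The operator $L$ acts on functions $g\ge0$ on the interval $1-\Pi_\lambda=\{b:1-b\in\Pi_\lambda\}$: if $b$ lies in it, then $S^b>0$ and $\lambda+S^b\ge\lambda+b\ge1$, so $\lambda/(\lambda+S^b)\in\Pi_\lambda$.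

The fixed point is built from a second tree. Let $T'$ be an independent copy of $T$; a prime denotes the corresponding quantity for $T'$. Put
\[
c=\frac{pp'}{\lambda},\qquad w=\frac1{1-c},\qquad f=\beta\beta'w .
\]
We also regard $c,w,f$ as functions of $(p,p')\in\Pi_\lambda^2$, with $\beta=1-p$ and $\beta'=1-p'$. From $p'\le\lambda$ we get $c\le p$, and from $p'<1$ we get $c\le p/\lambda$; the same holds with $p$ and $p'$ exchanged. So $1\ge 1-c\ge\max\{\beta,\beta',1-p/\lambda,1-p'/\lambda\}$, and
\begin{equation}\label{eq:bounds}
\beta\beta'\le f\le\min\{\beta,\beta'\},\qquad \beta\beta'w^2\le1,\qquad 0\le\beta'\big(1-\tfrac{p'}{\lambda}\big)w^2\le1 .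
\end{equation}
For $b\in1-\Pi_\lambda$ define
\[
F(b)=\mathbf{E}\Big[\frac{\beta'}{1-(1-b)p'/\lambda}\Big],
\]
so that $\beta F(\beta)=\mathbf{E}[f\mid T]$. The first bound in \eqref{eq:bounds}, divided by $\beta=b$, gives
\begin{equation}\label{eq:FJ}
\mathbf{E}\beta\le F\le1,\qquad J:=\mathbf{E}f=\mathbf{E}[\beta F(\beta)]\in[(\mathbf{E}\beta)^2,1].
\end{equation}

\begin{lemma}\label{lem:stat}
$LF=F$. Consequently the law $J^{-1}\beta F(\beta)\,d\mathbf{P}$ is stationary for $(X_n)$.
\end{lemma}

\begin{proof}
By \eqref{eq:rec} for $T'$, $\beta'=S'/(\lambda+S')$ and $p'/\lambda=1/(\lambda+S')$, so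
\[
F(b)=\mathbf{E}\Big[\frac{S'}{\lambda-1+b+S'}\Big],
\]
where $S'$ is a sum of $Z'$ independent copies of $\beta$. On the other hand $1-\frac{S^b}{\lambda+S^b}=\frac{\lambda}{\lambda+S^b}$, so the definition of $F$ gives
\[
(LF)(b)=\mathbf{E}\Big[\frac{Z\beta'}{\lambda+S^b-p'}\Big]=\mathbf{E}\Big[\frac{Z\beta'}{\lambda-1+b+\beta'+\beta(T_2)+\dots+\beta(T_Z)}\Big].
\]
The tree $T'$ has taken the place of the missing subtree $T_1$. Given $Z=k$, the variables $\beta',\beta(T_2),\dots,\beta(T_k)$ are $k$ independent copies of $\beta$, and the denominator is symmetric in them. So the numerator $k\beta'$ may be replaced by their sum, and the result is $F(b)$. Stationarity follows from \eqref{eq:push}.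
\end{proof}

Let $Q$ be the law on pairs $(T,T')$ with density $f/J$ with respect to $\mathbf{P}\otimes\mathbf{P}$. It is symmetric, and its first marginal is the stationary law, which is equivalent to $\mathbf{P}$ because $\beta F(\beta)>0$. We use $E_Q$ also for the stationary chain started from $X_0=T$.

\begin{proposition}\label{prop:dim}
For $0<\lambda<m$, almost surely
\[
d(\lambda)=E_Q[\ell]=\frac{\mathbf{E}[f\ell]}{\mathbf{E}[f]} .
\]
In particular $d(\lambda)>\log\lambda$.
\end{proposition}

\begin{proof}
\emph{The stationary chain is ergodic.} Let $H=H(X_0,X_1,\dots)$ be the indicator of a shift-invariant event and let $\varphi(\tau)=E_\tau H$. By invariance and the Markov property, $\varphi(X_n)$ is the conditional expectation of $H$ given $X_0,\dots,X_n$, which tends to $H$ almost surely by martingale convergence. By invariance and stationarity, $E_Q|\varphi(X_n)-H|$ does not depend on $n$; so it is $0$. With $A=\{\varphi=1\}$ this gives $1_A(X_0)=H=1_A(X_1)$ almost surely. The law of $X_0$ is equivalent to $\mathbf{P}$ and all transition probabilities $\beta(T_i)/S$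 are positive, so $\mathbf{P}$-almost surely $1_A(T)=1_A(T_i)$ for all $i\le Z$. Given $Z=k\ge2$, the trees $T_1,T_2$ are independent with law $\mathbf{P}$, so
\[
0=\mathbf{P}\big(Z\ge2,\ 1_A(T_1)\ne1_A(T_2)\big)=2\,\mathbf{P}(Z\ge2)\,\mathbf{P}(A)\,(1-\mathbf{P}(A)).
\]
Hence $\mathbf{P}(A)\in\{0,1\}$, and $H$ is almost surely constant.

\emph{Decay of cylinder masses.} Write \eqref{eq:tele} as $-\log\mu_\lambda(\xi_n)=\sum_{j<n}I_j$ with
\[
I_j=\ell(X_j)+\log\beta(X_j)-\log\beta(X_{j+1}).
\]
All three terms are integrable under the stationary law. For $\ell$ this follows from $f\le1$ and Lemma~\ref{lem:escape}(c). For $\log\beta$ we have no moment bound under $\mathbf{P}$, but the density vanishes where $\beta$ does: by $f\le\beta$,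
\[
E_Q|\log\beta|\le J^{-1}\mathbf{E}\big[\beta|\log\beta|\big]\le J^{-1}.
\]
By stationarity the two logarithms have the same mean, so $E_QI_0=E_Q\ell$. Birkhoff's ergodic theorem, applied to the integrable function $I_0$ of $(X_0,X_1)$, gives $\frac1n\sum_{j<n}I_j\to E_Q\ell$ almost surely. Since the law of $X_0$ is equivalent to $\mathbf{P}$, for $\mathbf{P}$-almost every $T$ we have $-\frac1n\log\mu_\lambda(\xi_n)\to E_Q\ell$ for $\mu_\lambda$-almost every $\xi$. Lemma~\ref{lem:bill} gives the formula. Finally $\ell=\log(\lambda+S)>\log\lambda$ because $S>0$.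
\end{proof}

Together with \eqref{eq:upper}, the proposition gives $\log\lambda<d(\lambda)\le\log m$, and therefore $d(\lambda)\to\log m$ as $\lambda\uparrow m$.

\section{The first-order term at \texorpdfstring{$\lambda=0$}{zero bias}}\label{sec:zero}

For small $\lambda$ the formula of Proposition~\ref{prop:dim} can be expanded by hand. The sign of the first-order term comes from the simplest correlation inequality, which we shall use throughout.

\begin{lemma}[Chebyshev's inequality]\label{lem:cheb}
Let $Y$ be a random variable with values in an interval, and let $\varphi,\chi$ be nondecreasing on the interval with $\varphi(Y)$, $\chi(Y)$, $\varphi(Y)\chi(Y)$ integrable. Then $\operatorname{Cov}(\varphi(Y),\chi(Y))\ge0$, with strict inequality if $\varphi,\chi$ are strictly increasing and $Y$ is not almost surely constant. In particular, if $\chi>0$, then $E[\varphi(Y)\chi(Y)]/E[\chi(Y)]\ge E[\varphi(Y)]$.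
\end{lemma}

\begin{proof}
For independent copies $Y_1,Y_2$ of $Y$, twice the covariance equals $E[(\varphi(Y_1)-\varphi(Y_2))(\chi(Y_1)-\chi(Y_2))]$. The integrand is nonnegative, and in the strict case it is positive on $\{Y_1\ne Y_2\}$, which has positive probability.
\end{proof}

\begin{proposition}\label{prop:zero}
Let $a=\mathbf{E}[1/Z]<1$ and $\sigma=\operatorname{Cov}(\log Z,-1/Z)>0$. As $\lambda\downarrow0$,
\[
d(\lambda)=\mathbf{E}\log Z+(1-a)\,\sigma\,\lambda+o(\lambda).
\]
In particular $d$ is continuous at $0$.
\end{proposition}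

\begin{proof}
The inequality $\sigma>0$ is the strict case of Lemma~\ref{lem:cheb}. Let $\lambda\le\frac12$. From $p\le\lambda$ we get $(1-\lambda)Z\le S\le Z$, so $p/\lambda=1/(\lambda+S)$ lies in $[0,1]$ and tends to $1/Z$. Since $\log Z-\mathbf{E}\log Z$ has mean zero, Proposition~\ref{prop:dim} gives
\[
J\,\frac{d(\lambda)-\mathbf{E}\log Z}{\lambda}=\mathbf{E}\Big[f\,\frac{\ell-\log Z}{\lambda}\Big]+\mathbf{E}\Big[\frac{f-1}{\lambda}\,(\log Z-\mathbf{E}\log Z)\Big].
\]

\emph{The density.} We have $f-1=w(-p-p'+pp'+c)$, with $w\le2$ because $c\le\lambda\le\frac12$. Hence $|f-1|/\lambda\le4$, $J\to1$, and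
\[
\frac{f-1}{\lambda}\longrightarrow-\frac1Z-\frac1{Z'}+\frac1{ZZ'} .
\]
By dominated convergence and the independence of $Z$ and $Z'$, the second expectation tends to $\sigma+0-a\sigma$.

\emph{The averaged quantity.} We have $(\lambda+S)/Z=1+\lambda y$ with $y=\frac1Z\big(1-\sum_{i\le Z}p(T_i)/\lambda\big)$ and $|y|\le1$. Since $|\log(1+x)|\le2|x|$ for $|x|\le\frac12$, the quotient $(\ell-\log Z)/\lambda$ is bounded by $2$, and it tends to $\frac1Z\big(1-\sum_{i\le Z}1/Z_i\big)$, where $Z_i$ is the number of children of the root of $T_i$. The mean of this limit is $a-a=0$, so the first expectation tends to $0$.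
\end{proof}

For $Z$ uniform on $\{1,2\}$ one finds $a=\frac34$, $\sigma=\frac14\cdot\log2\cdot\frac12$, and the slope is $\frac1{32}\log2$. The two factors have a plain meaning. To first order $\beta(T_i)=1-\lambda/Z_i$, so among siblings the ray prefers those with many children; this is the covariance $\sigma$. A vertex without siblings is entered whatever its subtree looks like, and the factor $1-a=\mathbf{E}[1-1/Z]$ vanishes exactly when there is never a choice.

Both features of the computation persist for every $\lambda$: the derivative of $\ell$ has mean zero under $Q$, and what remains is a covariance between $\ell$ and the derivative of the density. What is special at $\lambda=0$ is that the derivative of $p$ is an explicit function, $1/Z$, of the same variable that determines $\ell$.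

\section{The derivative in \texorpdfstring{$\lambda$}{the bias}}\label{sec:deriv}

\subsection{The weight \texorpdfstring{$\omega$}{omega}}

A formal computation shows what to expect. Denote $\lambda$-derivatives by dots and let $\omega$ be the derivative of $\log(p/\beta)$, so that $\dot p=\beta p\,\omega$. By \eqref{eq:rec}, $p/\beta=\lambda/S$, and $\dot S=-\sum_i\dot p(T_i)$; hence
\[
\omega(T)=\frac1\lambda+\sum_{i\le Z}\frac{\beta(T_i)}{S}\,p(T_i)\,\omega(T_i)=\frac1\lambda+E_T[p(X_1)\omega(X_1)].
\]
Iterating this relation leads to the following \emph{definition}: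
\begin{equation}\label{eq:omega}
\omega(T)=\frac1\lambda\sum_{k\ge0}E_T\prod_{j=1}^kp(X_j).
\end{equation}
For $\lambda<1$ the series converges because $p\le\lambda$. For $\lambda\ge1$ we only know $p<1$, and $p$ is close to $1$ on trees that start with a long thin stretch, so convergence must be proved on average. We prove it in a form that is uniform in the bias and allows the ray and the factors $p$ to have different biases, since difference quotients involve two values of $\lambda$.

\begin{lemma}\label{lem:decay}
Let $0<\Lambda<m$. There are $C<\infty$ and $\vartheta<1$ such that for all $\lambda\in(0,\Lambda]$ and $n\ge0$,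
\[
\mathbf{E}\Big[\beta_\lambda\,E_T^{\lambda}\prod_{j<n}p_\Lambda(X_j)\Big]\le C\vartheta^n .
\]
\end{lemma}

\begin{proof}
The factor $p_\Lambda(X_j)$ depends on the whole tree below $\xi_j$. Dropping from $S_\Lambda(X_j)$ the term of the child $\xi_{j+1}$, we bound it by a function of the siblings alone:
\[
p_\Lambda(X_j)\le\psi(\Sigma_j(\xi_n)),\qquad \psi(\Sigma)=\frac{\Lambda}{\Lambda+\sum_{\tau\in\Sigma}\beta_\Lambda(\tau)} .
\]
By Lemma~\ref{lem:spine}, the left side is at most $\mathbf{E}\big[b_n\prod_{j<n}\hat Z_j\psi(\hat\Sigma_j)/(\lambda+S_j)\big]$, with $b_j,S_j$ computed at bias $\lambda$. Here $b_{j+1}$ is independent of $(\hat Z_i,\hat\Sigma_i)_{i\le j}$. Integrating out $(\hat Z_0,\hat\Sigma_0)$, then $(\hat Z_1,\hat\Sigma_1)$, and so on, we obtain $\mathbf{E}[\beta_\lambda(L_\psi^n1)(\beta_\lambda)]$, where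
\[
(L_\psi g)(b)=\mathbf{E}\Big[\frac{Z\psi}{\lambda+S^b}\;g\Big(\frac{S^b}{\lambda+S^b}\Big)\Big],\qquad\psi=\psi(T_2,\dots,T_Z),
\]
is the operator $L$ for the bias $\lambda$, damped by the factor $\psi\le1$. The fixed point $F$ of $L$ is strictly contracted by $L_\psi$. Indeed $S^b\le Z$, $\frac{Z}{\lambda+Z}\ge\frac1{1+\Lambda}$ and $F\ge\mathbf{E}\beta_\lambda\ge\mathbf{E}\beta_\Lambda$, so
\[
LF-L_\psi F\ge\eta:=\frac{\mathbf{E}\beta_\Lambda\;\mathbf{E}[1-\psi]}{1+\Lambda},
\]
and $\eta>0$ does not depend on $\lambda$; it is positive because $\psi<1$ on $\{Z\ge2\}$. Since $LF=F\le1$, we get $L_\psi F\le F-\eta\le(1-\eta)F$. The operator $L_\psi$ preserves order and $1\le F/\mathbf{E}\beta_\Lambda$, so $L_\psi^n1\le(1-\eta)^nF/\mathbf{E}\beta_\Lambda$. As $\mathbf{E}[\beta_\lambda F(\beta_\lambda)]\le1$, the lemma holds with $C=1/\mathbf{E}\beta_\Lambda$ and $\vartheta=1-\eta$.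
\end{proof}

\begin{lemma}\label{lem:omega}
Let $0<\lambda<m$. Then \textup{(i)} $\mathbf{E}[\beta\omega]<\infty$; \textup{(ii)} $E_Q[\beta\omega]=1/\lambda$; \textup{(iii)} if $\lambda<1$, then $\frac1\lambda\le\omega\le\frac1{\lambda(1-\lambda)}$.
\end{lemma}

\begin{proof}
Let $\epsilon_k=E_Q\prod_{j=1}^kp(X_j)$. By stationarity $\epsilon_k=E_Q\prod_{j=0}^{k-1}p(X_j)$, and by $F\le1$ and Lemma~\ref{lem:decay} with $\Lambda=\lambda$, $\epsilon_k\le J^{-1}C\vartheta^k$. (i) By \eqref{eq:FJ}, $\mathbf{E}[\beta\omega]\le\mathbf{E}[\beta F(\beta)\omega]/\mathbf{E}\beta=\frac{J}{\lambda\mathbf{E}\beta}\sum_k\epsilon_k<\infty$. (ii) Since $\beta=1-p(X_0)$, the sum telescopes: $\lambda E_Q[\beta\omega]=\sum_k(\epsilon_k-\epsilon_{k+1})=\epsilon_0=1$. (iii) The term $k=0$ in \eqref{eq:omega} is $1$, and the $k$th term is at most $\lambda^k$.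
\end{proof}

\subsection{The derivative of the return probability}

To differentiate under $\mathbf{E}$ we need, besides the limit of the difference quotients of $p$, an integrable bound for them. The bound must carry a factor $p$, because it will be multiplied by the unbounded variable $\ell$ of the same tree, and only $p\,\ell$ is bounded.

\begin{lemma}\label{lem:pdot}
Let $0<\lambda_0<\Lambda<m$. There is $K<\infty$ such that for every $\lambda\in[\lambda_0,\Lambda)$ there is a random variable $R=R_\lambda(T)\ge0$ with $\mathbf{E}R\le K$ and, almost surely,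
\[
0\le p_\kappa-p_\lambda\le(\kappa-\lambda)\,p_\lambda R\quad\text{for all }\kappa\in(\lambda,\Lambda],\qquad\lim_{\kappa\downarrow\lambda}\frac{p_\kappa-p_\lambda}{\kappa-\lambda}=\beta_\lambda p_\lambda\omega_\lambda .
\]
\end{lemma}

\begin{proof}
Let $\delta=p_\kappa-p_\lambda=\beta_\lambda-\beta_\kappa\ge0$. By \eqref{eq:rec}, $\delta=\frac{\kappa S_\lambda-\lambda S_\kappa}{(\lambda+S_\lambda)(\kappa+S_\kappa)}$, and $\kappa S_\lambda-\lambda S_\kappa=(\kappa-\lambda)S_\kappa+\kappa(S_\lambda-S_\kappa)$. Therefore
\begin{equation}\label{eq:delta}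
\delta=\frac{\kappa-\lambda}{\lambda}\,p_\lambda\beta_\kappa+\frac{p_\lambda p_\kappa}{\lambda}\sum_{i\le Z}\delta(T_i).
\end{equation}
Iterate \eqref{eq:delta} down to level $N$. A vertex $v$ appears with the coefficient $\prod_{u<v}p_\lambda(T_u)p_\kappa(T_u)/\lambda$, which by \eqref{eq:prod} equals $\beta_\lambda(T)\mu_\lambda(v)\beta_\lambda(T_v)^{-1}\prod_{u<v}p_\kappa(T_u)$. So the sums over levels become expectations along the $\lambda$-harmonic ray:
\[
\delta=\frac{\kappa-\lambda}{\lambda}\,\beta_\lambda E_T^\lambda\sum_{n<N}\Big(\prod_{j<n}p_\kappa(X_j)\Big)p_\lambda(X_n)\frac{\beta_\kappa(X_n)}{\beta_\lambda(X_n)}+\beta_\lambda E_T^\lambda\Big[\prod_{j<N}p_\kappa(X_j)\,\frac{\delta(X_N)}{\beta_\lambda(X_N)}\Big].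
\]
Since $\delta\le\beta_\lambda$ and $p_\kappa\le p_\Lambda$, the remainder is at most $\beta_\lambda E_T^\lambda\prod_{j<N}p_\Lambda(X_j)$. This bound does not depend on $\kappa$, is nonincreasing in $N$, and has expectation tending to $0$ by Lemma~\ref{lem:decay}; so it tends to $0$ almost surely. Hence almost surely, for all $\kappa\in(\lambda,\Lambda]$,
\begin{equation}\label{eq:series}
\frac{\delta}{\kappa-\lambda}=\frac{\beta_\lambda}{\lambda}E_T^\lambda\sum_{n\ge0}\Big(\prod_{j<n}p_\kappa(X_j)\Big)p_\lambda(X_n)\frac{\beta_\kappa(X_n)}{\beta_\lambda(X_n)}\le\frac{H}{\lambda},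
\end{equation}
where $H=\beta_\lambda E_T^\lambda\sum_{n\ge0}\prod_{j\le n}p_\Lambda(X_j)$ and $\mathbf{E}H\le C\vartheta/(1-\vartheta)$ by Lemma~\ref{lem:decay}. To gain the factor $p_\lambda$, insert \eqref{eq:series} for the subtrees $T_i$ into \eqref{eq:delta}. This gives the first claim with
\[
R=\frac1\lambda\Big(1+\frac1\lambda\sum_{i\le Z}H(T_i)\Big),\qquad\mathbf{E}R\le K:=\frac1{\lambda_0}\Big(1+\frac{m}{\lambda_0}\,\frac{C\vartheta}{1-\vartheta}\Big).
\]
Almost surely \eqref{eq:series} holds with $H(T_v)<\infty$ for every subtree $T_v$, so $\beta_\kappa(T_v)\to\beta_\lambda(T_v)$ for all $v$ as $\kappa\downarrow\lambda$. The $n$th term in \eqref{eq:series} is dominated by $\prod_{j\le n}p_\Lambda(X_j)$, and the sum of these bounds has $E_T^\lambda$-mean $H/\beta_\lambda<\infty$. By dominated convergence the quotient tends to $\frac{\beta_\lambda}\lambda E_T^\lambda\sum_{n\ge0}\prod_{j=0}^np_\lambda(X_j)=\beta_\lambda p_\lambda\omega_\lambda$.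
\end{proof}

\subsection{The derivative of the dimension}

Put
\[
D=\log(pp')-E_Q\log(pp')=2d(\lambda)-\ell-\ell',
\]
where the second form follows from $\ell=\log(\lambda/p)$, Proposition~\ref{prop:dim} and the symmetry of $Q$.

\begin{proposition}\label{prop:deriv}
The function $d$ is locally Lipschitz on $(0,m)$ and has a right derivative $d'_+$ at every point, given by $J\,d'_+(\lambda)=U+V$ with
\[
U=\mathbf{E}\Big[\beta\beta'w^2\,\omega\,p\Big(1-\frac{p'}{\lambda}\Big)D\Big],\qquad V=\mathbf{E}\Big[\beta\beta'w^2\,\frac{pp'}{2\lambda^2}\,D\Big].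
\]
Both expectations converge absolutely, and so does $U$ with $\omega$ replaced by $1$.
\end{proposition}

\begin{proof}
\emph{Absolute convergence.} By \eqref{eq:bounds}, the integrand of $U$ is at most $\beta\omega p(2d+\ell+\ell')$ in absolute value. Now $p\,\ell\le\lambda$, $\mathbf{E}[\beta\omega]<\infty$, and $\ell'$ is integrable and independent of $\beta\omega$. The same argument applies with $1$ in place of $\omega$. The integrand of $V$ is at most $\frac12|D|$, since $pp'\le\lambda^2$.

\emph{Partial derivatives of $f$.} The function $f(\lambda,p,p')=(1-p)(1-p')/(1-pp'/\lambda)$ is smooth on the open set $\{\lambda>0,\ pp'<\lambda\}$, which contains the convex set $\mathcal K=\{\lambda>0,\ p,p'\in\Pi_\lambda\}$. From $\partial_pw=w^2p'/\lambda$ and $\partial_\lambda w=-w^2pp'/\lambda^2$,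
\[
\partial_pf=\beta'w^2\Big(-(1-c)+(1-p)\frac{p'}{\lambda}\Big)=-\beta'\Big(1-\frac{p'}{\lambda}\Big)w^2,\qquad\partial_\lambda f=-\beta\beta'w^2\frac{pp'}{\lambda^2},
\]
and symmetrically for $\partial_{p'}f$. By \eqref{eq:bounds}, all three are bounded by $1$ in absolute value on $\mathcal K$.

\emph{Domination.} Let $\lambda_0\le\lambda<\kappa\le\Lambda$ and take $R,R'$ from Lemma~\ref{lem:pdot} for $T,T'$. Write $f_\lambda=f(\lambda,p_\lambda,p'_\lambda)$. The mean value theorem on the segment in $\mathcal K$, the identity $\ell_\kappa-\ell_\lambda=\log\frac\kappa\lambda-\log\frac{p_\kappa}{p_\lambda}$ with $\log(1+x)\le x$, and the bound $p_\lambda\ell_\lambda\le\Lambda$ give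
\[
\frac{|f_\kappa-f_\lambda|}{\kappa-\lambda}\le p_\lambda R+R'+1,\qquad\frac{|\ell_\kappa-\ell_\lambda|}{\kappa-\lambda}\le\frac1{\lambda_0}+R,\qquad\ell_\lambda\frac{|f_\kappa-f_\lambda|}{\kappa-\lambda}\le\Lambda R+\ell_\lambda(R'+1).
\]
Here $\ell_\lambda$ is independent of $R'$, and $\mathbf{E}\ell_\lambda\le\log(\Lambda+m)$ by Jensen's inequality. Since $f_\kappa\ell_\kappa-f_\lambda\ell_\lambda=f_\kappa(\ell_\kappa-\ell_\lambda)+\ell_\lambda(f_\kappa-f_\lambda)$ and $f_\kappa\le1$, the difference quotients of $f$ and of $f\ell$ are dominated by variables that do not depend on $\kappa$ and whose expectations are bounded uniformly in $\lambda$. So $J=\mathbf{E}f$ and $\mathbf{E}[f\ell]$ are Lipschitz on $[\lambda_0,\Lambda]$, and their right derivatives can be computed under $\mathbf{E}$. As $J\ge(\mathbf{E}\beta_\Lambda)^2>0$ on this interval, $d=\mathbf{E}[f\ell]/J$ is Lipschitz there and right differentiable on $[\lambda_0,\Lambda)$.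

\emph{The formula.} Let dots denote right derivatives. The quotient rule gives $J\,d'_+=\mathbf{E}[f\dot\ell]+\mathbf{E}[\dot f(\ell-d)]$. By Lemma~\ref{lem:pdot}, $\dot\ell=\frac1\lambda-\dot p/p=\frac1\lambda-\beta\omega$, so $\mathbf{E}[f\dot\ell]=JE_Q\dot\ell=0$ by Lemma~\ref{lem:omega}(ii). By the chain rule,
\[
-\dot f=\beta\beta'w^2\Big\{\omega p\Big(1-\frac{p'}{\lambda}\Big)+\omega'p'\Big(1-\frac{p}{\lambda}\Big)+\frac{pp'}{\lambda^2}\Big\}.
\]
This is symmetric in $T$ and $T'$, so $\mathbf{E}[\dot f(\ell-d)]=\frac12\mathbf{E}[\dot f(\ell+\ell'-2d)]=\frac12\mathbf{E}[-\dot f\,D]$. As $D$ is symmetric too, the first two terms in braces contribute equally, and together they give $U$; the third gives $V$.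
\end{proof}

\begin{remark}\label{rem:UV}
The term $U$ can be negative. As $\lambda\downarrow0$ we have $\lambda\omega\to1$ by Lemma~\ref{lem:omega}(iii), $p/\lambda\to1/Z$, $\beta\beta'w^2\to1$ and $D\to2\mathbf{E}\log Z-\log Z-\log Z'$, with $|D|\le2\log m+\log(1+Z)+\log(1+Z')$. In the notation of Proposition~\ref{prop:zero}, dominated convergence gives $U\to(1-a)\sigma-a\sigma=(1-2a)\sigma$ and $V\to a\sigma$. The sum is the slope found there, but $U<0$ for small $\lambda$ when $a>\frac12$, for instance when $Z$ is uniform on $\{1,2\}$. So for small $\lambda$ the two terms must be weighed against each other, and this will require the upper bound on $\omega$.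
\end{remark}

\section{Two correlation inequalities}\label{sec:corr}

The variable $D$ is an increasing function of $p$ and $p'$ with mean zero under $Q$. If the factor multiplying $fD$ in $U+V$ were an increasing function of $(p,p')$, positivity would follow from a correlation inequality for the pair $(p,p')$; this is Lemma~\ref{lem:pair} below. But $\omega$ is not a function of $p$. What we can show is that $\omega$ and $p$ are positively correlated under suitable tilted laws (Lemma~\ref{lem:ray}). This is plausible, since a large $p$ indicates a thin tree, on which the factors in \eqref{eq:omega} are large. It is not immediate, because the ray along which these factors are read is itself chosen according to the tree, with a preference for small $p$. The spine formula turns this choice into a density with respect to a product measure, and the density satisfies the hypothesis of the FKG inequality.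

\begin{lemma}[FKG inequality]\label{lem:fkg}
Let $\nu=\nu_1\otimes\dots\otimes\nu_N$ be a product of probability measures on intervals, and let $\mathcal D>0$ be bounded and measurable on the product of the intervals, with
\begin{equation}\label{eq:lattice}
\mathcal D(x\vee y)\,\mathcal D(x\wedge y)\ge\mathcal D(x)\,\mathcal D(y),
\end{equation}
where $\vee$ and $\wedge$ are the coordinatewise maximum and minimum. If $g,h$ are bounded, measurable, and both coordinatewise nondecreasing or both coordinatewise nonincreasing, then
\[
\int gh\,\mathcal D\,d\nu\int\mathcal D\,d\nu\ge\int g\,\mathcal D\,d\nu\int h\,\mathcal D\,d\nu .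
\]
Condition \eqref{eq:lattice} holds if $\log\mathcal D$ is $C^2$ and $\partial_i\partial_j\log\mathcal D\ge0$ for all $i\ne j$.
\end{lemma}

\begin{proof}
Changing signs, we may take $g,h$ nondecreasing. We use induction on $N$; the case $N=1$ is Lemma~\ref{lem:cheb}. For a value $t$ of the first coordinate, let $\pi_t$ be the probability measure on the other coordinates with density proportional to $\mathcal D(t,\cdot)$, which again satisfies \eqref{eq:lattice}. Let $t<t'$ and $r=\mathcal D(t',\cdot)/\mathcal D(t,\cdot)$. For $z\le z'$, condition \eqref{eq:lattice} at the points $(t,z')$ and $(t',z)$ says that $r(z')\ge r(z)$; and $r$ is $\pi_t$-integrable. By induction $\pi_t(g(t,\cdot)\min\{r,M\})\ge\pi_t(g(t,\cdot))\,\pi_t(\min\{r,M\})$. Letting $M\to\infty$,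
\[
\pi_{t'}(g(t',\cdot))\ge\pi_{t'}(g(t,\cdot))=\frac{\pi_t(g(t,\cdot)\,r)}{\pi_t(r)}\ge\pi_t(g(t,\cdot)).
\]
So $t\mapsto\pi_t(g(t,\cdot))$ is nondecreasing, and the same holds for $h$. Under the probability measure proportional to $\mathcal D\,d\nu$, the covariance of $g$ and $h$ is the mean of the $\pi_t$-covariances, which are nonnegative by induction, plus the covariance of $\pi_t(g(t,\cdot))$ and $\pi_t(h(t,\cdot))$, which is nonnegative by Lemma~\ref{lem:cheb}.

For the last claim let $z=x\wedge y$, $\alpha=x-z$, $\gamma=y-z$. Then $\alpha,\gamma\ge0$, $\alpha_i\gamma_i=0$ for all $i$, and $x\vee y=z+\alpha+\gamma$. With $\Theta=\log\mathcal D$,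
\[
\Theta(x\vee y)-\Theta(x)-\Theta(y)+\Theta(x\wedge y)=\int_0^1\!\!\int_0^1\sum_{i\ne j}\alpha_i\gamma_j\,\partial_i\partial_j\Theta(z+s\alpha+t\gamma)\,ds\,dt\ge0.\qedhere
\]
\end{proof}

\begin{lemma}[Correlation along the ray]\label{lem:ray}
Let $0<\lambda<m$ and $n\ge1$, and let $h$ be either a bounded nondecreasing function on $(0,1)$ or $h=\log$. Then
\[
\mathbf{E}[\beta p^n\omega\,h(p)]\;\mathbf{E}[\beta p^n]\ge\mathbf{E}[\beta p^n\omega]\;\mathbf{E}[\beta p^nh(p)].
\]
\end{lemma}

\begin{proof}
Let $h$ be bounded. Since $\mathbf{E}[\beta\omega]<\infty$, it suffices to prove the inequality with $\omega$ replaced by $E_T\prod_{j=1}^kp(X_j)$ and to sum over $k$. For $k=0$ there is equality. Let $k\ge1$. Let $\nu$ be the law of a vector $(s_0,\dots,s_{k-1},b)\in[0,\infty)^k\times(0,1)$ with independent coordinates, where $b$ has the law of $\beta$ and each $s_j$ has the law $m^{-1}\mathbf{E}\big[Z;\ \sum_{i=2}^Z\beta(T_i)\in\cdot\,\big]$, a probability measure because $m<\infty$. Define $S_j,p_j$ as functions of this vector by \eqref{eq:spinerec} with $b_k=b$.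 The factors $\hat Z_j$ in Lemma~\ref{lem:spine} are absorbed in the law of $s_j$, and for bounded measurable $g$,
\begin{equation}\label{eq:nu}
\mathbf{E}\big[\beta p^nE_T\,g(p(X_0),\dots,p(X_k))\big]=m^k\int g(p_0,\dots,p_k)\,\mathcal D\,d\nu,
\end{equation}
with
\[
\mathcal D=b\,p_0^n\prod_{j<k}\frac1{\lambda+S_j}=b\,\lambda^n(\lambda+S_0)^{-n}\prod_{j<k}\frac1{\lambda+S_j}\in(0,\lambda^{-k}].
\]

We check \eqref{eq:lattice}. Let $\varphi(s)=s/(\lambda+s)$, which is increasing and concave. Then $S_{k-1}=s_{k-1}+b$ and $S_j=s_j+\varphi(S_{j+1})$ for $j<k-1$. By downward induction on $j$, each $S_j$ is nondecreasing in every coordinate, and $\partial_x\partial_yS_j\le0$ for distinct coordinates $x,y$. Indeed, this mixed derivative vanishes for $j=k-1$, and also if $x$ or $y$ is one of $s_0,\dots,s_j$, since $S_j$ does not depend on $s_i$ for $i<j$ and $\partial_{s_j}S_j=1$; in the remaining case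
\[
\partial_x\partial_yS_j=\varphi'(S_{j+1})\,\partial_x\partial_yS_{j+1}+\varphi''(S_{j+1})\,\partial_xS_{j+1}\,\partial_yS_{j+1}\le0 .
\]
Consequently
\[
\partial_x\partial_y\big[-\log(\lambda+S_j)\big]=-\frac{\partial_x\partial_yS_j}{\lambda+S_j}+\frac{\partial_xS_j\,\partial_yS_j}{(\lambda+S_j)^2}\ge0 .
\]
Now $\log\mathcal D$ is a constant plus $\log b$, which depends on one coordinate, plus a combination of the functions $-\log(\lambda+S_j)$ with positive coefficients. So \eqref{eq:lattice} holds. The functions $p_j=\lambda/(\lambda+S_j)$, $j<k$, and $p_k=1-b$ are positive and coordinatewise nonincreasing, hence so is $\prod_{j=1}^kp_j$, and $h(p_0)$ is coordinatewise nonincreasing. Lemma~\ref{lem:fkg}, multiplied by $m^{2k}$ and read through \eqref{eq:nu}, is the claim.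

For $h=\log$, apply the result to $\max\{\log,-M\}$ and let $M\to\infty$; dominated convergence applies because $p^n|\log p|\le1$ for $n\ge1$ and $\mathbf{E}[\beta\omega]<\infty$.
\end{proof}

\begin{lemma}[Correlation for the pair]\label{lem:pair}
Let $0<\lambda<m$. Let $G\ge0$ be measurable on $\Pi_\lambda^2$ and nondecreasing in each variable, with $fG$ bounded, and suppose that $G(\cdot,y)$ is strictly increasing for every $y<\lambda$. Then $E_Q[G(p,p')D]>0$.
\end{lemma}

\begin{proof}
Let $h=\log(pp')$. Since $fG$ is bounded and $\log p$ is $\mathbf{P}$-integrable, $G$, $h$ and $Gh$ are $Q$-integrable, and $E_Q[GD]=\operatorname{Cov}_Q(G,h)$. We condition on $p'$. Under $Q$, the conditional law $\pi_y$ of $p$ given $p'=y$ has density proportional to $k_y(x)=\frac{1-x}{1-xy/\lambda}$ with respect to the $\mathbf{P}$-law of $p$, and $1-x\le k_y(x)\le1$ by \eqref{eq:bounds}. Put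
\[
\varphi(y)=\pi_y(G(\cdot,y)),\qquad\chi(y)=\pi_y(\log)+\log y .
\]
The function $G(\cdot,y)k_y=G f/(1-y)$ is bounded, so $G(\cdot,y)$ and $G(\cdot,y)\log$ are $\pi_y$-integrable for every $y$. Also $|\pi_y(\log)|\le\mathbf{E}|\log p|/\mathbf{E}\beta$, so $\varphi(p')\chi(p')$ is $Q$-integrable. Therefore
\[
\operatorname{Cov}_Q(G,h)=E_Q\big[\operatorname{Cov}_{\pi_{p'}}(G(\cdot,p'),\log)\big]+\operatorname{Cov}_Q\big(\varphi(p'),\chi(p')\big).
\]
\emph{First term.} By Lemma~\ref{lem:cheb}, $\operatorname{Cov}_{\pi_y}(G(\cdot,y),\log)\ge0$ for all $y$. It is positive for $y<\lambda$, because $\pi_y$ is equivalent to the law of $p$, which is not a point mass by Lemma~\ref{lem:escape}(b). By the same lemma $Q(p'<\lambda)>0$, so the first term is positive.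

\emph{Second term.} For $y_1<y_2$ the ratio $r(x)=k_{y_2}(x)/k_{y_1}(x)=\frac{1-xy_1/\lambda}{1-xy_2/\lambda}$ is positive, bounded by $1/(1-y_2)$, and nondecreasing, since $r'(x)=\frac{(y_2-y_1)/\lambda}{(1-xy_2/\lambda)^2}$. By the last statement of Lemma~\ref{lem:cheb}, $\pi_{y_2}(g)=\pi_{y_1}(gr)/\pi_{y_1}(r)\ge\pi_{y_1}(g)$ for every nondecreasing $\pi_{y_1}$-integrable $g$. With $g=\log$ this shows that $\chi$ is nondecreasing; with $g=G(\cdot,y_1)$ it gives $\varphi(y_2)\ge\pi_{y_2}(G(\cdot,y_1))\ge\varphi(y_1)$. By Lemma~\ref{lem:cheb} the second term is nonnegative.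
\end{proof}

\section{The sign of the derivative}\label{sec:sign}

\begin{proposition}\label{prop:pos}
$d'_+(\lambda)>0$ for every $\lambda\in(0,m)$.
\end{proposition}

\begin{proof}
Fix $\lambda$. We bound $U$ from below by the same expression with $\omega$ replaced by a constant $\omega^*$, and then apply Lemma~\ref{lem:pair}.

\emph{Step 1: separating the two trees.} Lemma~\ref{lem:ray} concerns one tree, while $w$ couples $T$ and $T'$. Expand $w^2=\sum_{n\ge0}(n+1)(pp'/\lambda)^n$. All factors of the integrand of $U$ other than $D$ are nonnegative and the integrand is absolutely integrable, so $U=\sum_nU_n$ converges absolutely, where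
\[
U_n=(n+1)\lambda^{-n}\,\mathbf{E}\Big[\beta p^{n+1}\omega\cdot\beta'\Big(1-\frac{p'}{\lambda}\Big)p'^{\,n}\cdot(\log p+\log p'-\bar h)\Big],\qquad\bar h=E_Q\log(pp').
\]
Put $B_n=\mathbf{E}[\beta p^{n+1}]$ and $B'_n=\mathbf{E}[\beta(1-\frac p\lambda)p^n]$; both are positive, the second by Lemma~\ref{lem:escape}(b). Define the tilted means
\[
\omega_n=\frac{\mathbf{E}[\beta p^{n+1}\omega]}{B_n},\qquad\alpha_n=\frac{\mathbf{E}[\beta p^{n+1}\log p]}{B_n},\qquad\alpha'_n=\frac{\mathbf{E}[\beta(1-\frac p\lambda)p^n\log p]}{B'_n},
\]
which are finite, and let $t_n=(n+1)\lambda^{-n}B_nB'_n(\alpha_n+\alpha'_n-\bar h)$ be the value of $U_n$ with $\omega$ replaced by $1$. By independence of $T$ and $T'$,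
\[
U_n=(n+1)\lambda^{-n}\Big\{\mathbf{E}[\beta p^{n+1}\omega\log p]\,B'_n+\omega_nB_nB'_n(\alpha'_n-\bar h)\Big\}.
\]
Lemma~\ref{lem:ray} with exponent $n+1$ and $h=\log$ gives $\mathbf{E}[\beta p^{n+1}\omega\log p]\ge\omega_n\alpha_nB_n$. Hence
\begin{equation}\label{eq:Un}
U_n\ge\omega_nt_n .
\end{equation}

\emph{Step 2: one sign change.} The random weight has become a sequence of numbers, and it remains to replace the sequence by one number. Passing from $n$ to $n+1$ tilts each law by the factor $p$. Lemma~\ref{lem:ray} with exponent $n+1$ and $h(p)=p$ reads $\omega_{n+1}B_{n+1}B_n\ge\omega_nB_nB_{n+1}$, so $(\omega_n)$ is nondecreasing. The last statement of Lemma~\ref{lem:cheb}, with $\varphi=\log$ and $\chi(p)=p$, shows that $(\alpha_n)$ and $(\alpha'_n)$ are nondecreasing. So there is $n_0\in\{0,1,\dots,\infty\}$ with $t_n<0$ for $n<n_0$ and $t_n\ge0$ for $n\ge n_0$. If $n_0<\infty$, put $\omega^*=\omega_{n_0}$; if $n_0=\infty$, put $\omega^*=\sup_n\omega_n$. Provided that $\omega^*<\infty$, we have $(\omega_n-\omega^*)t_n\ge0$ for every $n$, both factors being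 $\le0$ for $n<n_0$ and $\ge0$ for $n\ge n_0$. The series $\sum_nt_n$ converges absolutely by the last claim of Proposition~\ref{prop:deriv}, so \eqref{eq:Un} gives
\begin{equation}\label{eq:Ulow}
U\ge\omega^*\sum_nt_n .
\end{equation}

\emph{Step 3: the sum $\sum_nt_n$ and the finiteness of $\omega^*$.} Resumming the expansion and symmetrizing in $T,T'$,
\[
\sum_nt_n=\mathbf{E}\Big[\beta\beta'w^2p\Big(1-\frac{p'}{\lambda}\Big)D\Big]=J\,E_Q[G_1D],\qquad G_1=w\Big(\frac{p+p'}2-\frac{pp'}{\lambda}\Big).
\]
Also $V=J\,E_Q[G_2D]$ with $G_2=wpp'/(2\lambda^2)$. We have $G_1\ge0$ because $2G_1=w\{p(1-\frac{p'}\lambda)+p'(1-\frac p\lambda)\}$, and $fG_1\le1$, $fG_2\le\frac12$ by \eqref{eq:bounds}. Using $\partial_pw=w^2p'/\lambda$ and $w=w^2(1-c)$,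
\begin{align*}
\partial_pG_1&=w^2\Big\{\frac{p'}{\lambda}\Big(\frac{p+p'}2-\frac{pp'}{\lambda}\Big)+\Big(1-\frac{pp'}{\lambda}\Big)\Big(\frac12-\frac{p'}{\lambda}\Big)\Big\}=\frac{w^2}2\Big(1-\frac{2p'-p'^{\,2}}{\lambda}\Big),\\
\partial_pG_2&=\frac{w^2}{2\lambda^2}\big\{p'c+p'(1-c)\big\}=\frac{w^2}2\,\frac{p'}{\lambda^2}.
\end{align*}
If $\lambda\ge1$, then $2p'-p'^{\,2}<1\le\lambda$, so $\partial_pG_1>0$, and $\partial_{p'}G_1>0$ by symmetry. Lemma~\ref{lem:pair} gives $\sum_nt_n>0$; hence $n_0<\infty$ and $\omega^*<\infty$. If $\lambda<1$, then $G_1$ need not be monotone, but Lemma~\ref{lem:omega}(iii) bounds every $\omega_n$, and $0\le\omega^*\le\frac1{\lambda(1-\lambda)}$ whether or not $n_0$ is finite.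

\emph{Step 4: monotonicity of the combined function.} By Proposition~\ref{prop:deriv} and \eqref{eq:Ulow},
\[
d'_+(\lambda)\ge E_Q[GD],\qquad G=\omega^*G_1+G_2\ge0,
\]
with $fG$ bounded, $G$ symmetric, and
\[
\partial_pG=\frac{w^2}2\,\Gamma(\omega^*),\qquad\Gamma(\theta)=\theta\Big(1-\frac{2p'}{\lambda}+\frac{p'^{\,2}}{\lambda}\Big)+\frac{p'}{\lambda^2}.
\]
If $\lambda\ge1$, then $\Gamma(\omega^*)\ge p'/\lambda^2>0$ by Step~3. If $\lambda<1$, we use that $\Gamma$ is affine and evaluate it at the ends of the interval that contains $\omega^*$. We have $\Gamma(0)=p'/\lambda^2>0$ and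
\[
\Gamma\Big(\frac1{\lambda(1-\lambda)}\Big)=\frac1{\lambda(1-\lambda)}\Big[1-\frac{2p'}{\lambda}+\frac{p'^{\,2}}{\lambda}+\frac{(1-\lambda)p'}{\lambda}\Big]=\frac{(1-p'/\lambda)(1-p')}{\lambda(1-\lambda)}\ge0,
\]
with strict inequality if $p'<\lambda$. So $\partial_pG\ge0$, strictly if $p'<\lambda$. The bound on $\omega$ is exactly what this step needs: at $p'=\lambda$ the value $\Gamma(\theta)=\frac1\lambda-\theta(1-\lambda)$ is negative for every larger $\theta$. In both cases $G$ is nondecreasing in each variable on the product of intervals $\Pi_\lambda^2$, and $G(\cdot,p')$ is strictly increasing for $p'<\lambda$. Lemma~\ref{lem:pair} gives $E_Q[GD]>0$.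
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Propositions~\ref{prop:deriv} and~\ref{prop:pos}, $d$ is locally Lipschitz on $(0,m)$ with $d'_+>0$ everywhere. Let $0<x<y<m$. By continuity there is a largest $z\in[x,y]$ with $d\ge d(x)$ on $[x,z]$. If $z<y$, then $d'_+(z)>0$ gives $d>d(z)\ge d(x)$ on an interval to the right of $z$, which contradicts the choice of $z$. So $d(y)\ge d(x)$, and $d$ is nondecreasing on $(0,m)$. Since $d'_+(x)>0$, there is $x_1\in(x,y)$ with $d(x)<d(x_1)\le d(y)$; so $d$ is strictly increasing on $(0,m)$. By Proposition~\ref{prop:zero}, $d$ is continuous at $0$, and $d(0)=\lim_{x\downarrow0}d(x)\le d(y/2)<d(y)$. Thus $d$ is continuous and strictly increasing on $[0,m)$, and $d(\lambda)>d(0)=\mathbf{E}\log Z$ for $\lambda>0$. The bound $d(\lambda)>\log\lambda$ and the limit at $m$ were obtained in Section~\ref{sec:dim}. Finally, for $\lambda<\kappa<m$, \eqref{eq:upper} gives $d(\lambda)<d(\kappa)\le\log m$.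
\end{proof}

\begin{remark}[The hypotheses]
The assumption $Z\ge1$ gives $p\le\lambda$, on which the bounds \eqref{eq:bounds} and Lemma~\ref{lem:omega}(iii) rest; a root without children would have $p=1$. That $Z$ is nonconstant enters through $\mathbf{P}(Z\ge2)>0$ in Lemma~\ref{lem:escape}, Proposition~\ref{prop:dim} and Lemma~\ref{lem:decay}, and through the nonconstancy of $p$ in Lemma~\ref{lem:pair}; for constant $Z\ge2$ the variable $p$ is constant, $D=0$, and the formula of Proposition~\ref{prop:deriv} gives $0$. The finiteness of $m$ is used for the domination in Lemma~\ref{lem:pdot} and to normalize $\nu$ in Lemma~\ref{lem:ray}. The single-type structure is used in Lemma~\ref{lem:stat}, where $T'$ must be exchangeable with the subtrees $T_2,\dots,T_Z$, and in Lemma~\ref{lem:spine}, which makes $\nu$ a product measure.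
\end{remark}

\begin{thebibliography}{1}

\bibitem{speed}
\emph{On the speed of random walks on graphs},
doi:10.1214/aop/1019160123,
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlId=10.1214\%2Faop\%2F1019160123}.

\end{thebibliography}
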